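# Quadrics and the relations among principal and almost-principal minors

## 1. Quadratic relations for $n=2,3$, and a natural guess

Let $n\ge 2$ and let $\Sigma=(\sigma_{ij})$ be a generic symmetric $n\times n$ matrix. We look at two kinds of minors.

**Definition (the minors).** For $I\subseteq[n]$ the *principal minor* is $p_I=\det\Sigma_{I,I}$, with $p_\emptyset=p=1$. For $i\neq j$ and $K=\{k_1,\dots,k_r\}\subseteq[n]\setminus\{i,j\}$ the *almost-principal minor* $a_{ij|K}$ is the determinant with rows ordered $(i,k_1,\dots,k_r)$ and columns ordered $(j,k_1,\dots,k_r)$.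

So $a_{ij|K}=a_{ji|K}$. We write $a_{ij}=a_{ij|\emptyset}=\sigma_{ij}$. For example $p_{12}=\sigma_{11}\sigma_{22}-\sigma_{12}^2$ and $a_{12|3}=\sigma_{12}\sigma_{33}-\sigma_{13}\sigma_{23}$. (Another sign convention replaces some variables by their negatives, which does not affect any question below.) Up to sign these are among the maximal minors of the $n\times 2n$ matrix $(\mathrm{Id}_n\mid\Sigma)$, with $p$ the minor of the identity block.

Now regard the $p_I$ (for $2^n$ sets $I$) and the $a_{ij|K}$ (for $i<j$; there are $2^{n-2}\binom n2$ of them) as variables. Let $W$ be the vector space that they span and $\mathbb C[W]=\mathbb C[p,a]$ the polynomial ring. Let $\mathrm{ev}:\mathbb C[W]\to\mathbb C[\sigma_{ij}]$ substitute the minors, with $p\mapsto1$. The ideal $J_n\subset\mathbb C[W]$ is generated by the homogeneous $h$ with $\mathrm{ev}(h)=0$. Equivalently, $J_n$ is the kernel of the map to $\mathbb C[\sigma_{ij}][t]$ that sends each variable $w$ to $t\cdot\mathrm{ev}(w)$.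 Hence $J_n$ is prime, and $p\notin J_n$. Let
$$Q_n=\langle (J_n)_2\rangle$$
be the ideal generated by the quadrics in $J_n$. We drop the index $n$ when it is fixed.

The first guess is that the quadrics generate everything: $J_n=Q_n$ for every $n$. This is a conjecture from "Geometry of Gaussoids". It comes with a count of the linearly independent quadrics in $J_n$, recorded there as known, which we do not use in any proof:
$$3^{n-2}\binom{n}{2} + 2\sum_{k=0}^{n-3} 3^k (n-k)(n-k-1)\binom{n}{k} + 2\sum_{k=2}^{\lfloor n/2 \rfloor} k\, 3^{n-2k} \binom{n}{2k}.$$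
For $n=2,3$ the count gives $1$ and $9+12=21$.

**Test, $n=2$.** There are five variables $p,p_1,p_2,p_{12},a_{12}$. The images $t,\,t\sigma_{11},\,t\sigma_{22},\,t\sigma_{12}$ of $p,p_1,p_2,a_{12}$ are algebraically independent, so the kernel is a prime of height one in a factorial ring, hence principal. It contains
$$p\,p_{12}-p_1p_2+a_{12}^2, \tag{1}$$
which is linear in $p_{12}$ with coprime coefficients $p$ and $a_{12}^2-p_1p_2$, hence irreducible. So $J_2$ is generated by (1), and the guess holds.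

**Test, $n=3$, on one cubic.** The formula for a symmetric $3\times3$ determinant, made homogeneous with $p$, is the cubic
$$p^2p_{123}-p_1p_2p_3-2a_{12}a_{13}a_{23}+p_1a_{23}^2+p_2a_{13}^2+p_3a_{12}^2\in J_3 .$$
Is it a consequence of quadrics? Expanding determinants along the first row gives four quadrics in $J_3$:
$$p\,p_{123}-p_1p_{23}+a_{12}a_{12|3}+a_{13}a_{13|2},\quad p\,p_{23}-p_2p_3+a_{23}^2,\quad p\,a_{12|3}-a_{12}p_3+a_{13}a_{23},\quad p\,a_{13|2}-a_{13}p_2+a_{12}a_{23}.$$
Multiply the first by $p$ and use the others. Modulo $Q_3$,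
$$p^2p_{123}\equiv p_1(p_2p_3-a_{23}^2)-a_{12}(a_{12}p_3-a_{13}a_{23})-a_{13}(a_{13}p_2-a_{12}a_{23}),$$
which is the determinant formula. The guess survives again.

Both tests are misleading. The guess is right exactly for small $n$, and it is right for all $n$ in a weaker sense. We prove the following.

**Theorem 1.** For every $n\ge5$, $J_n$ is not generated by quadrics; the explicit cubic $f$ displayed in (5) below lies in $J_n\setminus Q_n$.

**Theorem 2.** $J_n$ is generated by quadrics if and only if $n\le 4$.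

**Theorem 3.** For all $n\ge2$: $J_n=(Q_n:p^\infty)$, and $J_n$ is the saturation of $Q_n$ with respect to the irrelevant ideal. So the quadrics always cut out the right projective scheme.

## 2. Clearing powers of $p$

The computation for $n=3$ suggests a proof of the guess: rewrite every variable through $p,p_i,a_{ij}$, which have no relations among themselves. Let us see how far this goes.

**Step 1: the Laplace quadrics.** For $k\notin K$, respectively $i,j\notin K$, the following lie in $J$: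
$$p\,p_{K\cup k}-p_kp_K+\sum_{j\in K}a_{kj}\,a_{kj|K\setminus j}, \tag{2}$$
$$p\,a_{ij|K}-a_{ij}p_K+\sum_{k\in K}a_{ik}\,a_{kj|K\setminus k}. \tag{3}$$
To check (3), expand the determinant with rows $(i,k_1,\dots,k_r)$ and columns $(j,k_1,\dots,k_r)$ along row $i$. Column $j$ contributes $\sigma_{ij}p_K$. Column $k_m$ has sign $(-1)^m$, and the complementary minor has rows $(k_1,\dots,k_r)$ and columns $(j,k_1,\dots,\widehat{k_m},\dots,k_r)$. Moving row $k_m$ to the front costs $(-1)^{m-1}$ and gives $a_{k_mj|K\setminus k_m}$. So each of these contributions is $-\sigma_{ik_m}a_{k_mj|K\setminus k_m}$. The same computation with $j$ replaced by $i=k$ gives (2).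

**Step 2: every variable, times a power of $p$, is congruent modulo $Q$ to a polynomial in $p,p_i,a_{ij}$.** Induct on $r$, with the claim for all $a_{ij|K}$ with $|K|\le r$ and all $p_I$ with $|I|\le r+1$. For $r=0$ nothing is to be done. For $|K|=r\ge1$, (3) expresses $p\,a_{ij|K}$ through $p_K$ and variables $a_{kj|K\setminus k}$, and (2) expresses $p\,p_{K\cup k}$ through $p_k$, $p_K$ and variables $a_{kj|K\setminus j}$; all of these are covered by the claim for $r-1$.

**Step 3: $J=(Q:p^\infty)$.** Let $h\in J$ be homogeneous. By Step 2, $p^Nh\equiv g(p,p_i,a_{ij})$ modulo $Q$ for some $N$ and some homogeneous $g$, and $g\in J$. So $g(1,\sigma_{ii},\sigma_{ij})=0$. The $\sigma_{ij}$ with $i\le j$ are algebraically independent, so $g(1,\cdot)=0$, and $g=0$ because $g$ is homogeneous. Thus $p^Nh\in Q$. Conversely, $p^Nh\in Q\subseteq J$ implies $h\in J$, since $J$ is prime and $p\notin J$.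

This proves the first assertion of Theorem 3. It also shows where the approach stops: from $p^Nh\in Q$ we would like to cancel $p^N$, so we need $p$ to be a nonzerodivisor modulo $Q$. Since $J=(Q:p^\infty)$, this is not just sufficient but equivalent to $J=Q$. The next section shows that cancellation fails as soon as there are six indices.

## 3. Odd entries of the multidegree, and a cubic on six indices

**Definition (multidegree).** Give $\sigma_{ij}$ degree $\mathbf 1_i+\mathbf 1_j\in\mathbb Z^n$. Then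
$$\deg p_I=2\cdot\mathbf 1_I,\qquad \deg a_{ij|K}=\mathbf 1_i+\mathbf 1_j+2\cdot\mathbf 1_K .$$

For example, for $n=4$, $\deg a_{12|4}=(1,1,0,2)$. The evaluation respects this grading, so $J$ and $Q$ are $\mathbb Z\times\mathbb Z^n$-graded. Distinct variables have distinct multidegrees and nonzero images, so $J$ contains no linear forms. A variable $p_I$ has no odd entry in its multidegree, and $a_{ij|K}$ has exactly two, at $i$ and $j$. So a monomial of degree $2$ has zero, two or four odd entries. The case of four is special.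

**Lemma 1.** Let $q\in J_2$ be $\mathbb Z^n$-homogeneous of degree $\varepsilon$ with exactly four odd entries. Then $q=0$.

As an example, in degree $(1,1,1,1)$ the monomials are $a_{12}a_{34},a_{13}a_{24},a_{14}a_{23}$, and their images are three different monomials in the $\sigma_{ij}$. The proof reduces the general case to a similar comparison.

*Proof.* Let $O$ be the set of the four odd positions.

First we describe the monomials. Each monomial of $q$ is $a_{e|K}a_{e'|K'}$ with pairs $e\sqcup e'=O$. For $v\notin O$ we have $\varepsilon_v=0,2,4$ according to whether $v$ lies in none, exactly one, or both of $K,K'$. For $v\in e$ we have $\varepsilon_v=3$ if $v\in K'$ and $\varepsilon_v=1$ otherwise; likewise for $v\in e'$ with $K$.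

Next we strip off diagonal entries. The minor $a_{e|K}$ is affine-linear in $\sigma_{vv}$ for $v\in K$, with coefficient $a_{e|K\setminus v}$ at $\sigma_{vv}$ (the entry stands at equal row and column positions, so the sign is $+$). It does not involve $\sigma_{vv}$ for $v\notin K$. Hence the coefficient of
$$\prod_{v\notin O,\ \varepsilon_v=4}\sigma_{vv}^2\ \prod_{v\in O,\ \varepsilon_v=3}\sigma_{vv}$$
in the image of $a_{e|K}a_{e'|K'}$ is $a_{e|A}a_{e'|A'}$, where $A,A'$ are the parts of $K,K'$ in $D=\{v:\varepsilon_v=2\}$, and $A\sqcup A'=D$. The unordered pair $\{(e,A),(e',A')\}$ determines the monomial: $K$ is the union of $A$, of all $v\notin O$ with $\varepsilon_v=4$, and of all $v\in e'$ with $\varepsilon_v=3$. So it suffices to show that the products $a_{e|A}a_{e'|A'}$, over all unordered pairs with $e\sqcup e'=O$, $A\sqcup A'=D$, are linearly independent.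

Finally we find a private monomial for each product. A Leibniz term of $a_{e|A}$, $e=\{i,j\}$, is given by a bijection from $\{i\}\cup A$ to $\{j\}\cup A$. Drawn as a graph with an edge for each factor $\sigma_{rs}$, it is a path joining $i$ and $j$ together with disjoint cycles (loops and double edges included), covering $A$. Take the product of one path joining $e$ through all of $A$ and one path joining $e'$ through all of $A'$. Its graph consists of two disjoint paths and has no cycle. If this monomial occurs in $a_{\bar e|\bar A}a_{\bar e'|\bar A'}$, then the Leibniz terms there have no cycles, so they are a path joining $\bar e$ through all of $\bar A$ and one joining $\bar e'$ through all of $\bar A'$. Comparing connected components and their endpoints gives $\{(\bar e,\bar A),(\bar e',\bar A')\}=\{(e,A),(e',A')\}$. In this product the monomial has coefficient $\pm1$, since a path with ends $i,j$ can be oriented from $i$ to $j$ in only one way. $\square$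

Now use parity one degree higher. Let $n\ge6$ and consider cubics of multidegree $\varepsilon=(1,1,1,1,1,3,0,\dots,0)$, with six odd entries.

**There $Q_n$ is zero.** In this degree $Q_n$ is spanned by products $q\ell$ with $q\in J_2$ homogeneous and $\ell$ a variable. If $\ell=p_I$, then $\deg q$ has six odd entries, and no quadratic monomial has that. If $\ell=a_{ij|K}$, then $i,j\in[6]$ and $\deg q$ has four odd entries, so $q=0$ by Lemma 1.

**There $J_n$ is not zero.** Put
$$\begin{aligned}F={}&a_{56}(a_{12}a_{34|6}-a_{34}a_{12|6})+a_{26}(a_{34}a_{15|6}-a_{15}a_{34|6})+a_{46}(a_{15}a_{23|6}-a_{23}a_{15|6})\\&+a_{16}(a_{23}a_{45|6}-a_{45}a_{23|6})+a_{36}(a_{45}a_{12|6}-a_{12}a_{45|6}).\end{aligned}\tag{4}$$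
Let $g_{kl}=\sigma_{kl}\prod_{t\in[5]\setminus\{k,l\}}\sigma_{t6}$. Since $a_{kl|6}=\sigma_{kl}\sigma_{66}-\sigma_{k6}\sigma_{l6}$, for $\{i,j,k,l,x\}=[5]$ we get
$$a_{x6}(a_{ij}a_{kl|6}-a_{kl}a_{ij|6})\ \longmapsto\ \sigma_{x6}(\sigma_{kl}\sigma_{i6}\sigma_{j6}-\sigma_{ij}\sigma_{k6}\sigma_{l6})=g_{kl}-g_{ij}.$$
So $F\mapsto(g_{34}-g_{12})+(g_{15}-g_{34})+(g_{23}-g_{15})+(g_{45}-g_{23})+(g_{12}-g_{45})=0$. The ten monomials in (4) are distinct, so $F\ne0$ and $F\in J_n\setminus Q_n$.

This already refutes the guess for $n\ge6$. It also shows the failed cancellation. By (3), $p\,a_{kl|6}\equiv a_{kl}p_6-a_{k6}a_{l6}$ modulo $Q_n$, so $pF$ is congruent to the same telescoping sum with $a$'s in place of $\sigma$'s. Hence $pF\in Q_n$ while $F\notin Q_n$.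

## 4. A twelve-term cubic on five indices

With five indices the argument of Section 3 breaks down. A multidegree has an even number of odd entries, hence at most four, and dividing by a suitable $a_{ij|K}$ leaves a quadric with two odd entries. Such quadrics exist, so $Q_5$ will not vanish in the degree we use. We need a cubic in $J_5$ and a linear functional that kills $Q_5$ but not the cubic.

**Step 1: derivations that remove the diagonal.** This step makes membership in $J$ easy to check. Let $D_k$ be the derivation of $\mathbb C[W]$ with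
$$D_k\,p_{K\cup k}=p_K,\qquad D_k\,a_{ij|K\cup k}=a_{ij|K}\qquad(k\notin K,\ k\ne i,j),$$
and $D_k=0$ on all other variables. For example $D_1(p_1a_{34|1})=p\,a_{34|1}+p_1a_{34}$, and $D_1a_{14|2}=0$.

**Lemma 2.** $\mathrm{ev}\circ D_k=\frac{\partial}{\partial\sigma_{kk}}\circ\mathrm{ev}$. Hence if $D_kh=0$ for all $k$, then $\mathrm{ev}(h)$ does not involve the diagonal of $\Sigma$, and it may be computed with zero diagonal.

*Proof.* On variables the formula is the affine-linearity used in Lemma 1 (for $p_I$ it is the same cofactor computation). Both sides are derivations along $\mathrm{ev}$, so they agree everywhere. $\square$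

**Step 2: the cubic.** Let $n\ge5$ and $f=f_0-f_1-f_2$, where
$$\begin{aligned}
f_0&=a_{15|2}a_{25|1}a_{34}-a_{15}a_{25|1}a_{34|2}-a_{15|2}a_{25}a_{34|1}+a_{15}a_{25}a_{34|12},\\
f_1&=a_{15|2}a_{35|1}a_{24}-a_{15}a_{35|12}a_{24}-a_{15|2}a_{35}a_{24|1}+a_{15}a_{35|2}a_{24|1},\\
f_2&=a_{25|1}a_{35|2}a_{14}-a_{25}a_{35|12}a_{14}-a_{25|1}a_{35}a_{14|2}+a_{25}a_{35|1}a_{14|2}.
\end{aligned}\tag{5}$$
All terms have multidegree $\delta=(3,3,1,1,2,0,\dots,0)$. Exchanging $1$ and $2$ fixes $f_0$ and swaps $f_1$ with $f_2$.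

**Step 3: $f\in J_n$.** First, $D_kf_t=0$ for all $k$. Only $k=1,2$ matter, since no other index occurs in a set $K$. We have
$$D_1f_0=a_{15|2}a_{25}a_{34}-a_{15}a_{25}a_{34|2}-a_{15|2}a_{25}a_{34}+a_{15}a_{25}a_{34|2}=0,$$
$$D_1f_1=a_{15|2}a_{35}a_{24}-a_{15}a_{35|2}a_{24}-a_{15|2}a_{35}a_{24}+a_{15}a_{35|2}a_{24}=0,$$
$$D_2f_1=a_{15}a_{35|1}a_{24}-a_{15}a_{35|1}a_{24}-a_{15}a_{35}a_{24|1}+a_{15}a_{35}a_{24|1}=0,$$
and the rest follows by exchanging $1,2$. So we may set the diagonal to zero. Put $s=\sigma_{12}$, $v_i=\sigma_{i5}$, $x_i=\sigma_{i3}$, $y_i=\sigma_{i4}$ ($i=1,2$), $z=\sigma_{34}$, $r=\sigma_{35}$. With zero diagonal,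
$$\begin{gathered}a_{15|2}=-sv_2,\quad a_{25|1}=-sv_1,\quad a_{24|1}=-sy_1,\quad a_{14|2}=-sy_2,\\ a_{34|i}=-x_iy_i,\quad a_{35|i}=-x_iv_i,\quad a_{34|12}=-s^2z+s(x_1y_2+x_2y_1),\quad a_{35|12}=-s^2r+s(x_1v_2+x_2v_1).\end{gathered}$$
Therefore
$$f_0\mapsto s^2v_1v_2z-sv_1^2x_2y_2-sv_2^2x_1y_1+v_1v_2\big(-s^2z+s(x_1y_2+x_2y_1)\big)=-s(v_1x_2-v_2x_1)(v_1y_2-v_2y_1),$$
$$\begin{aligned}f_1&\mapsto sx_1v_1v_2y_2-v_1y_2\big(-s^2r+s(x_1v_2+x_2v_1)\big)-s^2r\,v_2y_1+sx_2v_1v_2y_1\\&=(v_1y_2-v_2y_1)(s^2r-sx_2v_1),\end{aligned}$$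
and, exchanging $1,2$, $f_2\mapsto-(v_1y_2-v_2y_1)(s^2r-sx_1v_2)$. The sum of the last two is $-s(v_1y_2-v_2y_1)(x_2v_1-x_1v_2)$, the image of $f_0$. So $f\in J_n$.

**Step 4: finding a functional by a chase.** We want a linear functional on the degree-$(3,\delta)$ part of $\mathbb C[W]$ that vanishes on all products $q\ell$, with $q\in J_2$ homogeneous and $\ell$ a variable; these span $Q_n$ there. Start with the coefficient of the monomial $X=a_{15|2}a_{25|1}a_{34}$ of $f$. It can occur in $q\ell$ only for $\ell$ one of its three factors. For $\ell=a_{15|2}$ and $\ell=a_{25|1}$, $\deg q$ has four odd entries and $q=0$. For $\ell=a_{34}$ there is a quadric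
$$p_{12}\,a_{12|5}-p_{125}\,a_{12}+a_{15|2}a_{25|1}\in J_n. \tag{6}$$
Indeed, with $\alpha=\sigma_{11},\beta=\sigma_{22},\gamma=\sigma_{55}$ its image is
$$(\alpha\beta-s^2)(s\gamma-v_1v_2)-s(\alpha\beta\gamma+2sv_1v_2-\alpha v_2^2-\beta v_1^2-\gamma s^2)+(\beta v_1-sv_2)(\alpha v_2-sv_1)=0.$$
So the coefficient of $X$ must be accompanied by that of $Y=p_{125}a_{12}a_{34}$. But $Y$ also occurs in products with $\ell=a_{12}$, and this forces $Y'=p\,a_{12}a_{34|125}$, as we will see. There the chase ends. So define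
$$\varphi(h)=\text{the sum of the coefficients of }X,\ Y,\ Y'\text{ in }h .$$

**Step 5: $\varphi$ vanishes on $Q_n$.** Since $\delta_v=0$ for $v>5$, only indices in $\{1,\dots,5\}$ occur. If $\ell$ divides none of $X,Y,Y'$, then $\varphi(q\ell)=0$. The remaining $\ell$ are the following.

- $\ell\in\{a_{15|2},a_{25|1},p_{125},p\}$. Then $\deg q$ is $(2,1,1,1,1)$, $(1,2,1,1,1)$, $(1,1,1,1,0)$ or $(3,3,1,1,2)$ respectively. It has four odd entries, and $q=0$ by Lemma 1.
- $\ell=a_{34|125}$. Then $\deg q=(1,1,0,0,0)$, the only monomial is $p\,a_{12}$, its image is $\sigma_{12}\neq0$, and $q=0$.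
- $\ell=a_{34}$. Then $\deg q=(3,3,0,0,2)$. The odd entries are $1,2$, so a monomial is $p_Ia_{12|L}$ or $a_{1k|\cdot}a_{2k|\cdot}$, and here $k=5$. The multidegree leaves $q=c_1\,p_{12}a_{12|5}+c_2\,p_{125}a_{12}+c_3\,a_{15|2}a_{25|1}$. The coefficient of $\sigma_{11}\sigma_{12}\sigma_{25}^2$ in the images of the three monomials is $0,-1,-1$, as the factors written after (6) show. So $c_2+c_3=0$, which is $\varphi(q\,a_{34})=0$.
- $\ell=a_{12}$. Then $\deg q=(2,2,1,1,2)$. With $E=\{1,2,5\}$, the monomials are $p_Ia_{34|E\setminus I}$ ($I\subseteq E$), with coefficients $c_I$ in $q$, and products $a_{3k|\cdot}a_{4k|\cdot}$ with $k\in E$. In such a product the first factor does not involve the index $4$ and the second does not involve the index $3$, so $\sigma_{34}$ does not occur. In $a_{34|E\setminus I}$ the entry $\sigma_{34}$ has coefficient $p_{E\setminus I}$. Hence $q\in J$ gives $\sum_Ic_I\,p_Ip_{E\setminus I}=0$. Among the products $p_Ip_{E\setminus I}$ only $p\,p_{125}$ contains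 $\sigma_{12}\sigma_{15}\sigma_{25}$, so $c_E+c_\emptyset=0$. This is $\varphi(q\,a_{12})=0$, because $p_{125}a_{34}\cdot a_{12}=Y$ and $p\,a_{34|125}\cdot a_{12}=Y'$.

Thus $\varphi(Q_n)=0$ in degree $(3,\delta)$. In $f$ the monomial $X$ has coefficient $1$, and $Y,Y'$ do not occur, so $\varphi(f)=1$. Hence $f\in J_n\setminus Q_n$, and Theorem 1 is proved. $\blacksquare$

## 5. $SL_2^n$ acting on pairs of columns, and saturation

To finish Theorem 3, and later to treat $n=4$, we use a symmetry that is invisible in $\Sigma$ but visible in $(\mathrm{Id}\mid\Sigma)$.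

**Step 1: the action.** Consider $n\times2n$ matrices $(X\mid Y)$ with columns $x_1,\dots,x_n,y_1,\dots,y_n$, and
$$Z=\Big\{(X\mid Y):\ XY^T=YX^T\Big\}=\Big\{(X\mid Y):\ \sum_i(x_iy_i^T-y_ix_i^T)=0\Big\},\qquad Z^\circ=\{(X\mid Y)\in Z:\det X\neq0\}.$$
A point of $Z^\circ$ is $X\cdot(\mathrm{Id}\mid\Sigma)$ with $\Sigma=X^{-1}Y$ symmetric, so $Z^\circ\cong GL_n\times\mathrm{Sym}_n$ is irreducible. Let $G=SL_2(\mathbb C)^n$ act on the right, the $i$-th factor replacing $(x_i,y_i)$ by $(ax_i+cy_i,\ bx_i+dy_i)$ with $ad-bc=1$. This fixes $x_iy_i^T-y_ix_i^T$, so $G$ preserves $Z$.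

Let $R_d$ be the space of functions on $Z^\circ$ spanned by $d$-fold products of maximal minors of $(X\mid Y)$, and $R=\bigoplus_dR_d$. A function in $R_d$ is multiplied by $\det(T)^d$ under $(X\mid Y)\mapsto T(X\mid Y)$, so it is determined by its values on the matrices $(\mathrm{Id}\mid\Sigma)$. So we may view $R_d$ as the span of $d$-fold products of minors of $\Sigma$ (including the empty minor $1$).

$G$ acts on $R$. Indeed, if $F$ is a form of degree $d$ in the maximal minors, so is $z\mapsto F(zg)$. We must check that if $F$ vanishes on $Z^\circ$, so does $F(zg)$. It vanishes at every $z\in Z^\circ$ with $zg\in Z^\circ$. This is an open subset of the irreducible $Z^\circ$, and it is nonempty: for $z=(\mathrm{Id}\mid\Sigma)$ the determinant of the left block of $zg$ is $\sum_I\big(\prod_{i\notin I}a_i\prod_{i\in I}c_i\big)p_I$. Here each $(a_i,c_i)\ne(0,0)$, so some coefficient is nonzero, and the $p_I$ are linearly independent.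

**Step 2: the variables as tensors.** Write $u_k=x_k$, $d_k=y_k$ and $V_k=\langle u_k,d_k\rangle$, the standard representation of the $k$-th factor. On $(\mathrm{Id}\mid\Sigma)$, $p_I$ is the determinant whose $k$-th column is $d_k$ for $k\in I$ and $u_k$ for $k\notin I$. Similarly, $a_{ij|K}$ is the determinant with $y_j$ in column $i$, $x_j$ in column $j$, and in column $k\ne i,j$ the vector $d_k$ if $k\in K$ and $u_k$ if not; for, deleting the unit columns, the rows $(i,K)$ and the columns $(y_j,y_k)_{k\in K}$ of $\Sigma$ remain. Determinants are multilinear in columns. In the second case $x_i,y_i$ do not occur, and $x_j,y_j$ occur together, so they contribute $\det g_j=1$. Hence the spans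
$$P=\langle p_I\rangle\cong\bigotimes_{k\in[n]}V_k,\qquad A_{ij}=\langle a_{ij|K}\rangle\cong\bigotimes_{k\ne i,j}V_k$$
are $G$-stable subspaces of $R_1$, and the variable with index set $K$ is the tensor with $d_k$ for $k\in K$ and $u_k$ otherwise. We call $P$ and the $A_{ij}$ *blocks*, and $\emptyset$, respectively $\{i,j\}$, their *zero sets*. For example, for $n=3$ the block $A_{12}\cong V_3$ has basis $a_{12}=u_3$, $a_{12|3}=d_3$.

So $W=P\oplus\bigoplus A_{ij}\subseteq R_1$ is $G$-stable, $G$ acts on $\mathbb C[W]$, and $J$, the kernel of the equivariant map $\mathbb C[W]\to R$, is $G$-stable. So are $J_2$ and $Q$. The subgroup $y_k\mapsto y_k+cx_k$ acts on functions of $\Sigma$ by $\Sigma\mapsto\Sigma+cE_{kk}$, and its derivative is $D_k$: $D_kd_k=u_k$, $D_ku_k=0$.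

**Step 3: from $p$ to all variables.** For a set $I$ let $g\in G$ be given by $x_i\mapsto y_i$, $y_i\mapsto-x_i$ for $i\in I$. Then $g$ maps $p$ to $p_I$. Let $h\in J$. Section 2 applied to $g^{-1}h\in J$ gives $p^N\cdot g^{-1}h\in Q$, so $p_I^Nh\in Q$. Hence some power of the ideal generated by all $p_I$ multiplies $h$ into $Q$. For the other variables, let $g$ be the element above for the set $K\not\ni i,j$. Applied to (1), written with indices $i,j$, it gives
$$p_K\,p_{K\cup ij}-p_{K\cup i}\,p_{K\cup j}+a_{ij|K}^2\in J_2 .$$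
So modulo $Q$ the square of each $a_{ij|K}$ lies in the ideal generated by the $p_I$, and a power of $a_{ij|K}$ multiplies $h$ into $Q$. Altogether a power of the irrelevant ideal multiplies $h$ into $Q$, so $J$ is contained in the saturation of $Q$. Conversely the saturation of $Q$ is contained in that of $J$, and $J$ is saturated because it is prime and does not contain the irrelevant ideal. Theorem 3 is proved. $\blacksquare$

## 6. $J_2$, $J_3$ and the Lagrangian Grassmannian

The full-rank points of $Z$ have as row spaces the Lagrangian subspaces of $\mathbb C^{2n}$ for the symplectic form that pairs the $x_i$- with the $y_i$-coordinates, and $Z^\circ$ gives the dense chart. So $R$ is the homogeneous coordinate ring of the Lagrangian Grassmannian $LGr(n,2n)$ in the span $\mathbb P(V)$ of its Plücker embedding. Here $V=V(\omega_n)\subset\bigwedge^n\mathbb C^{2n}$ is an irreducible representation of $Sp_{2n}$, $LGr(n,2n)$ is the orbit of its highest weight line, and $R_1=V^*$.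 We use one theorem about such orbits.

**Fact K** (Kostant; W. Lichtenstein, *A system of quadrics describing the orbit of the highest weight vector*, Proc. AMS 84 (1982)). $R=\mathrm{Sym}(R_1)/I$ with $I$ generated by quadrics.

Consider a maximal minor of $(X\mid Y)$. Let $A_2$ be the set of $i$ for which both $x_i,y_i$ are used and $A_0$ the set of $i$ for which neither is used. There are $n$ columns, so $|A_0|=|A_2|$. If both are empty, the minor is up to sign some $p_I$. If $A_0=\{i\}$, $A_2=\{j\}$, it is up to sign some $a_{ij|K}$.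

For $n=2,3$ there is no room for $|A_0|\ge2$. So $W=R_1$, $J_n=I$, and $J_n$ is generated by quadrics by Fact K.

For $n=4$ there is one more type, $A_0=I$, $A_2=I'$ with $|I|=|I'|=2$ and $I\sqcup I'=[4]$. These are the minors $\det\Sigma_{I,I'}$. Put
$$\mu_1=\sigma_{12}\sigma_{34},\qquad\mu_2=\sigma_{13}\sigma_{24},\qquad\mu_3=\sigma_{14}\sigma_{23},$$
which are algebraically independent. Then $\det\Sigma_{12,34}=\mu_2-\mu_3$, $\det\Sigma_{13,24}=\mu_1-\mu_3$, $\det\Sigma_{14,23}=\mu_1-\mu_2$. They span a two-dimensional space $B=\langle\mu_1-\mu_2,\mu_2-\mu_3\rangle$ on which $G$ acts trivially, and $R_1=W\oplus B$. So $W$ misses two coordinates, and Fact K does not apply directly to $J_4=I\cap\mathbb C[W]$. The next section deals with this.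

## 7. Four indices: eliminating the two extra coordinates

From here on $n=4$. We use that finite-dimensional representations of $G=SL_2^4$ are completely reducible.

**Definition (hwv).** A *highest weight vector* (hwv) is a $\mathbb Z^4$-homogeneous vector killed by all $D_k$.

Every irreducible $G$-module is a tensor product over $k$ of modules $V_r$ of dimension $r+1$ of the $k$-th factor. It contains one hwv up to scalars, and this generates it. So if $N\subseteq N'$ are $G$-modules and all hwv's of $N'$ lie in $N$, then $N=N'$. In a monomial of degree $d$ and multidegree $m$, a factor contributes $0$, $2$, $1$ to $m_k$ if it carries $u_k$, carries $d_k$, or has $k$ in its zero set. So the weight (number of $u_k$ minus number of $d_k$) is $d-m_k$, and for an hwv $0\le m_k\le d$. By Lemma 2 the image of an hwv may be computed with zero diagonal. With zero diagonal,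
$$a_{ij|k}=-\sigma_{ik}\sigma_{jk},\qquad p_{ij}=-\sigma_{ij}^2,\qquad a_{34|12}=\sigma_{12}(\mu_2+\mu_3-\mu_1),\qquad p_{1234}=\sum_i\mu_i^2-2\sum_{i<j}\mu_i\mu_j, \tag{7}$$
and similarly for permuted indices: $a_{ij|kl}$ is $\sigma_{kl}$ times the sum of the two $\mu$'s not containing $\sigma_{ij}$, minus the one that does. (In $p_{1234}$, the products of two transpositions give the squares with sign $+$, and each $4$-cycle has sign $-$ and occurs in two directions.)

**Definition (bracket).** For blocks $X,Y$ let $X(K)$ be the variable of $X$ with index set $K$. For a set $T$ disjoint from both zero sets,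
$$[X,Y]_T=\sum_{T=K\sqcup K'}(-1)^{|K'|}X(K)\,Y(K').$$

At each $k\in T$ this is $d\otimes u-u\otimes d$, which $D_k$ kills; at the other places there are only $u$'s. So it is an hwv. For example $[A_{12},P]_3=a_{12|3}\,p-a_{12}\,p_3$. The following hwv's lie in $J_2$, for $\{i,j,k,l\}=[4]$:
$$\begin{aligned}
q^{(1)}_{ij;k}&=[A_{ij},P]_k+a_{ik}a_{jk},\\
q^{(2)}_{ij;kl}&=[A_{ik},A_{jk}]_l+[A_{il},A_{jl}]_k,\\
q^{(3)}_{ij}&=\tfrac12[P,P]_{ij}+a_{ij}^2=p\,p_{ij}-p_ip_j+a_{ij}^2,\\
q^{(4)}_{ij;kl}&=[A_{ij},A_{ij}]_{kl}-[A_{kl},A_{kl}]_{ij},\\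
q^{(5)}&=[P,P]_{1234}+2\sum_{j=2}^4[A_{1j},A_{1j}]_{[4]\setminus\{1,j\}}.
\end{aligned}\tag{8}$$
We check each with zero diagonal.

- $q^{(1)}$: $-\sigma_{ik}\sigma_{jk}+\sigma_{ik}\sigma_{jk}=0$.
- $q^{(2)}$: $-\sigma_{il}\sigma_{kl}\sigma_{jk}+\sigma_{ik}\sigma_{jl}\sigma_{kl}-\sigma_{ik}\sigma_{kl}\sigma_{jl}+\sigma_{il}\sigma_{jk}\sigma_{kl}=0$.
- $q^{(3)}$: $-\sigma_{ij}^2+\sigma_{ij}^2=0$.
- $q^{(4)}$: we have
$$[A_{12},A_{12}]_{34}=2(a_{12}a_{12|34}-a_{12|3}a_{12|4})\mapsto2\big(\mu_1(\mu_2+\mu_3-\mu_1)-\mu_2\mu_3\big)=-2(\mu_1-\mu_2)(\mu_1-\mu_3), \tag{9}$$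
which does not change under $\{1,2\}\leftrightarrow\{3,4\}$; the other cases follow by permuting indices.
- $q^{(5)}$: $[P,P]_{1234}=2p\,p_{1234}-2\sum_ip_ip_{[4]\setminus i}+2(p_{12}p_{34}+p_{13}p_{24}+p_{14}p_{23})\mapsto4\big(\sum\mu_i^2-\sum_{i<j}\mu_i\mu_j\big)$, and by (9) the sum of the three other brackets is $-2\big(\sum\mu_i^2-\sum_{i<j}\mu_i\mu_j\big)$.

Let $S=\mathbb C[W]/J\subseteq R$.

**Step 1: $W\cdot B\subseteq S_2$ and $B\cdot B\subseteq S_2$.** This says that every product with a missing coordinate is quadratic in the known ones. The $G$-module $W\otimes B$ is generated by the vectors $p\otimes b$ and $a_{ij}\otimes b$ with $b\in B$, so we check these.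

- $p\,b$: as a function this is $b\in\langle\mu_1,\mu_2,\mu_3\rangle$, the image of $\langle a_{12}a_{34},a_{13}a_{24},a_{14}a_{23}\rangle$.
- $a_{12}b$: $[A_{13},A_{14}]_2\mapsto-\sigma_{12}\sigma_{23}\sigma_{14}+\sigma_{13}\sigma_{12}\sigma_{24}=\sigma_{12}(\mu_2-\mu_3)$ and
$$[P,A_{34}]_{12}\mapsto-\sigma_{12}^2\sigma_{34}+\sigma_{12}(\mu_2+\mu_3-\mu_1)=\sigma_{12}(\mu_2+\mu_3-2\mu_1). \tag{10}$$
These span $\sigma_{12}B$. The other $a_{ij}b$ follow by symmetry.
- $B\cdot B$: with $x=\mu_1-\mu_2$, $y=\mu_2-\mu_3$, the three products $(\mu_i-\mu_j)(\mu_i-\mu_k)$ for $i=1,2,3$ are $x^2+xy$, $-xy$, $xy+y^2$. They span $B\cdot B$, and they lie in $S_2$ by (9).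

**Step 2: generators of $I$.** Let $b_1,b_2$ be a basis of $B$, so $\mathrm{Sym}(R_1)=\mathbb C[W,b_1,b_2]$. By Step 1 there are $g_{w,s}\in\mathbb C[W]_2$, linear in $w\in W$, and $h_{st}=h_{ts}\in\mathbb C[W]_2$ with $wb_s-g_{w,s}\in I$ and $b_sb_t-h_{st}\in I$. Subtracting combinations of these from an element of $I_2$ leaves an element of $I\cap\mathbb C[W]_2=J_2$. So by Fact K, $I$ is generated by $J_2$, the $wb_s-g_{w,s}$ and the $b_sb_t-h_{st}$.

**Step 3: if $J_3=W\cdot J_2$, then $J=Q$.** The purpose is to reduce the whole question to degree $3$. Let $A=\mathbb C[W]/Q$, and assume $J_3=Q_3$. Then $A_j=S_j\subseteq R_j$ for $j\le3$. We build a module over $\mathbb C[W,b_1,b_2]$ that contains $A$ and in which $I$ kills $1$.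

In $R$ we have $w'g_{w,s}=ww'b_s=wg_{w',s}$, so $w'g_{w,s}-wg_{w',s}\in J_3=Q_3$, that is,
$$w'g_{w,s}=wg_{w',s}\quad\text{in }A. \tag{11}$$
Hence the rule $w_1w_2\cdots w_j\mapsto g_{w_1,s}w_2\cdots w_j$ is symmetric in the $w$'s and defines a $\mathbb C[W]$-linear map $\beta_s:\mathbb C[W]_{\ge1}\to A$. For an element of degree at most $2$ the value is its product with $b_s$ in $R$. In particular for $q\in J_2$, $\beta_s(q)\in A_3\subseteq R_3$ equals $b_sq=0$. By linearity $\beta_s(Q)=0$, and $\beta_s$ is defined on $A_{\ge1}$.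

Let $M=A\oplus\mathbb Cb_1\oplus\mathbb Cb_2$. Let $w\in W$ act on $A$ by multiplication and by $w\cdot b_s=g_{w,s}$. Let $b_s$ act by $b_s\cdot1=b_s$, $b_s\cdot b_t=h_{st}$, and $b_s\cdot c=\beta_s(c)$ for $c\in A_{\ge1}$. These operators commute:

- $w,w'$ on $A$: clear. On $b_s$: this is (11).
- $w,b_s$ on $1$: both orders give $g_{w,s}$. On $c\in A_{\ge1}$: $\beta_s$ is linear over $\mathbb C[W]$. On $b_t$: the two orders give $wh_{st}$ and $\beta_s(g_{w,t})$. Both lie in $A_3\subseteq R_3$ and equal $wb_sb_t$ there.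
- $b_s,b_t$ on $1$: $h_{st}=h_{ts}$. On $wc$ with $c\in A$ (such elements span $A_{\ge1}$): $b_s\cdot(b_t\cdot wc)=\beta_s(g_{w,t}c)=\beta_s(g_{w,t})c=wh_{st}c$, symmetric in $s,t$. On $b_r$: $\beta_s(h_{tr})\in A_3\subseteq R_3$ equals $b_sb_tb_r$, symmetric.

So $M$ is a module over $\mathbb C[W,b_1,b_2]$. The elements of $J_2$, the $wb_s-g_{w,s}$ and the $b_sb_t-h_{st}$ all kill $1\in M$, hence so does $I$. If $h\in J\subseteq I$, then $0=h\cdot1$ is the class of $h$ in $A$, so $h\in Q$.

What remains is $J_3=Q_3$ for $n=4$.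

## 8. Cubic highest weight vectors, site by site

We call the indices $1,2,3,4$ *sites*. A block is *zero at* $k$ if $k$ is in its zero set, and *nonzero at* $k$ otherwise.

**Definition (brace).** Let $X_1,X_2,X_3$ be blocks and $T$ a set of sites. For each $k\in T$ let $y^k\in\mathbb C^3$ have coordinate sum $0$, with coordinate $0$ at each block that is zero at $k$. Put
$$\{X_1,X_2,X_3\mid k:y^k\ (k\in T)\}=\sum_{\phi:T\to\{1,2,3\}}\ \prod_{k\in T}y^k_{\phi(k)}\ \prod_{\alpha=1}^3X_\alpha(\phi^{-1}(\alpha)).$$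

For example $\{P,A_{13},A_{23}\mid4:(1,0,-1)\}=p_4a_{13}a_{23}-p\,a_{13}a_{23|4}$. The brace is linear in each $y^k$. It does not change if the blocks and the coordinates of all $y^k$ are permuted simultaneously; we use this constantly. It is an hwv, since $D_k$ produces the factor $\sum_\alpha y^k_\alpha=0$. If $z_k$ is the number of blocks zero at $k$, its multidegree is $m_k=z_k+2$ for $k\in T$ and $m_k=z_k$ for $k\notin T$.

**Step 1: reduction to nine multidegrees.** It suffices that every hwv of $J_3$ lies in $Q_3$. It has multidegree $m\in\{0,1,2,3\}^4$. If $m_i=0$, it involves no variable with index $i$, so it lies in the ideal of relations for the three other indices, which is generated by quadrics by Section 6. So let all $m_i\in\{1,2,3\}$. The number of odd $m_i$ is even, so up to permuting sites $m$ is one of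
$$(1,1,1,1),(3,1,1,1),(3,3,1,1),(3,3,3,1),(3,3,3,3),(1,1,2,2),(1,3,2,2),(3,3,2,2),(2,2,2,2).$$
Let $H(m)$ be the space of hwv's of degree $(3,m)$ in $\mathbb C[W]$, $Q(m)=Q\cap H(m)$, $J(m)=J\cap H(m)$. We write $\equiv$ for congruence modulo $Q$. To get $J(m)=Q(m)$ it is enough to find a set $L\subset H(m)$ with $H(m)=Q(m)+\langle L\rangle$ and with linearly independent images in $R$: if $h\in J(m)$ is $q$ plus a combination of $L$, then the combination has image $0$, so its coefficients vanish. It is also enough that $\dim H(m)/Q(m)$ is at most the dimension of the image of $H(m)$.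

**Step 2: $H(m)$ is spanned by braces.** The multiplication map $W^{\otimes3}\to\mathbb C[W]_3$ is onto, so by complete reducibility hwv's lift to hwv's of $W^{\otimes3}=\bigoplus X_1\otimes X_2\otimes X_3$. Each summand is the tensor product over sites of $V_k^{\otimes(3-z_k)}$, and the vectors killed by all $D_k$ are the tensor product of the kernels at the sites. The kernel of $D_k$ is spanned by $1$ for $z_k=3$; by $u$ for $z_k=2$; by $uu$ and $du-ud$ for $z_k=1$; by $uuu$ and the vectors $\sum_\alpha y_\alpha(d\text{ in place }\alpha)$ with $\sum y_\alpha=0$ for $z_k=0$. (From $V_1^{\otimes2}=V_2\oplus V_0$ and $V_1^{\otimes3}=V_3\oplus2V_1$ the kernels have dimension $2$ and $3$.) Hence $H(m)$ is spanned by the braces in which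

- $m_k=1$: $z_k=1$ and $k\notin T$;
- $m_k=2$: either $z_k=0$ and $k\in T$ with any $y^k$ of sum $0$, or $z_k=2$ and $k\notin T$;
- $m_k=3$: either $z_k=1$ and $k\in T$ with $y^k$ equal to $1,-1$ on the two blocks nonzero at $k$, or $z_k=3$ and $k\notin T$.

Moreover $\sum z_k\le6$ is twice the number of blocks among $X_1,X_2,X_3$ that are not $P$.

**Step 3: a supply of elements of $Q(m)$.** Let $q$ be one of the quadrics (8), of multidegree $m'$, and $X_3$ a block. Each term of $q$ is a multiple of some $[X_1,X_2]_T$ (with $T=\emptyset$ for a product such as $a_{ik}a_{jk}$). It is a tensor product over sites and generates a copy of $\bigotimes_kV_{2-m'_k}$ in $X_1\otimes X_2$, embedded site by site. Sending the generating hwv to each term of $q$, and adding up, maps $U=\bigotimes_kV_{2-m_k'}$ equivariantly into $J_2$. So the hwv's of $U\otimes X_3$ are mapped into $W\cdot J_2=Q_3$. They are tensor products over sites, so they are given by rules at each site, the same in all terms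 of $q$. Each term $c\,[X_1,X_2]_T$ becomes $c\,\{X_1,X_2,X_3\mid\dots\}$ with the following vectors.

- **Rule 2** ($m'_k=2$; the factor $V_0$). If $k\in T$, put $(1,-1,0)$ at $k$. If $k\notin T$, both blocks of the pair are zero at $k$; put nothing. Then $m_k=2$ if $X_3$ is nonzero at $k$, and $m_k=3$ if it is zero.
- **Rule 1** ($m'_k=1$; the factor $V_1$ sits in the one block of the pair that is nonzero at $k$). If $X_3$ is zero at $k$: nothing, $m_k=2$. If $X_3$ is nonzero at $k$: either nothing, $m_k=1$; or $+1$ on the member of the pair nonzero at $k$ and $-1$ on $X_3$, $m_k=3$.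
- **Rule 0** ($m'_k=0$; the factor $V_2$ is the symmetric part of $V_k\otimes V_k$). If $X_3$ is zero at $k$: nothing, $m_k=1$. If $X_3$ is nonzero at $k$: $(1,1,-2)$, $m_k=2$.

In Rule 0 the vector comes from $c\,(du+ud)\otimes u+c'\,uu\otimes d$, which $D_k$ sends to $(2c+c')\,uuu$. We write $q\cdot X_3$ for this construction in the given degree $m$. For example, $q^{(1)}_{23;4}\cdot A_{13}$ in degree $(1,1,2,2)$ is just the product $a_{13}\,q^{(1)}_{23;4}$. For $q=q^{(1)}_{12;3}$, the element $q\cdot P$ in degree $(1,1,2,2)$ is $p\,q'-2p_4\,q$, where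
$$q'=a_{12|34}p+a_{12|3}p_4-a_{12|4}p_3-a_{12}p_{34}+a_{13|4}a_{23}+a_{13}a_{23|4}$$
is the vector above $q$ in the $V_2$ at site $4$: $D_4q'=2q$.

The multidegrees are: $q^{(1)}_{ij;k}$ has $1$ at $i,j$, $2$ at $k$, $0$ at $l$; $q^{(2)}_{ij;kl}$ has $1$ at $i,j$ and $2$ at $k,l$; $q^{(3)}_{ij}$ has $2$ at $i,j$ and $0$ at $k,l$; $q^{(4)},q^{(5)}$ have $2$ everywhere. (The modules generated by (8) have total dimension $12\cdot12+6\cdot4+6\cdot9+3+1=226$, and for $n=4$ the count in Section 1 gives $54+168+4=226$.)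

## 9. The nine multidegrees

In each case we list the braces that span $H(m)$, reduce them modulo $Q$ to a short list $L$, and check with zero diagonal, using (7), that the images of $L$ are independent.

**Multidegree $(1,1,1,1)$.** All $z_k=1$, so $H(m)$ is spanned by $p\,a_{12}a_{34},\ p\,a_{13}a_{24},\ p\,a_{14}a_{23}$. The images $\mu_1,\mu_2,\mu_3$ are independent.

**Multidegree $(3,1,1,1)$.** If $z_1=1$: $\{P,A_{1i},A_{jk}\mid1:(1,0,-1)\}$ with $\{i,j,k\}=\{2,3,4\}$. If $z_1=3$: $a_{12}a_{13}a_{14}$. The element $q^{(1)}_{jk;1}\cdot A_{1i}$ is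
$$\{A_{jk},P,A_{1i}\mid1:(1,-1,0)\}+a_{1j}a_{1k}a_{1i}\equiv0,$$
so all elements of the first kind are in $Q+\langle a_{12}a_{13}a_{14}\rangle$. Take $L=\{a_{12}a_{13}a_{14}\}$, with image $\sigma_{12}\sigma_{13}\sigma_{14}\ne0$.

**Multidegree $(3,3,1,1)$.** Since $\sum z_k\le6$, at most one of $z_1,z_2$ is $3$. The braces are
$$\begin{gathered}e=\{P,A_{12},A_{34}\mid1,2:(1,0,-1)\},\qquad \{P,A_{13},A_{24}\mid1:(1,0,-1),2:(1,-1,0)\},\\ \{P,A_{14},A_{23}\mid1:(1,0,-1),2:(1,-1,0)\},\qquad h_1=\{A_{12},A_{13},A_{14}\mid2:(0,1,-1)\},\\ h_2=\{A_{12},A_{23},A_{24}\mid1:(0,1,-1)\}.\end{gathered}$$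
The element $q^{(1)}_{13;2}\cdot A_{24}$ is $\{A_{13},P,A_{24}\mid2:(1,-1,0),1:(0,1,-1)\}+\{A_{12},A_{23},A_{24}\mid1:(0,1,-1)\}$. Its second term is $h_2$, so the second brace of the list is $\equiv\pm h_2$. Exchanging $3,4$, so is the third. The element $q^{(2)}_{34;12}\cdot A_{12}$ is
$$\{A_{13},A_{14},A_{12}\mid2:(1,-1,0)\}+\{A_{23},A_{24},A_{12}\mid1:(1,-1,0)\}=h_1+h_2\equiv0.$$
So $L=\{e,h_1\}$. Here $e=a_{12}[P,A_{34}]_{12}\mapsto\sigma_{12}^2(\mu_2+\mu_3-2\mu_1)$ by (10), and $h_1=a_{12}[A_{13},A_{14}]_2\mapsto\sigma_{12}^2(\mu_2-\mu_3)$. These are independent.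

**Multidegree $(3,3,3,1)$.** With $\{i,j,k\}=\{1,2,3\}$ the braces are
$$\{P,A_{i4},A_{jk}\mid i:(1,0,-1);\ j,k:(1,-1,0)\},\qquad h_i=\{A_{ij},A_{ik},A_{i4}\mid j:(0,1,-1),k:(1,0,-1)\};$$
$h_i$ is symmetric in $j,k$. The element $q^{(1)}_{jk;i}\cdot A_{i4}$ is
$$\{A_{jk},P,A_{i4}\mid i:(1,-1,0);\ j,k:(0,1,-1)\}+\{A_{ij},A_{ik},A_{i4}\mid j:(0,1,-1),k:(1,0,-1)\},$$
so the first kind is $\equiv\pm h_i$. The element $q^{(2)}_{i4;jk}\cdot A_{jk}$ is
$$\{A_{ij},A_{4j},A_{jk}\mid k:(1,-1,0),i:(0,1,-1)\}+\{A_{ik},A_{4k},A_{jk}\mid j:(1,-1,0),i:(0,1,-1)\}.$$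
Reorder the first term as $(A_{ij},A_{jk},A_{4j})$: the vectors become $k:(1,0,-1)$, $i:(0,-1,1)$, so it is $-h_j$. In the same way the second is $-h_k$. So $h_j+h_k\equiv0$ for all pairs, whence $h_1\equiv-h_2\equiv h_3\equiv-h_1$, and all $h_i\equiv0$. So $H(m)=Q(m)$ and $L=\emptyset$.

**Multidegree $(3,3,3,3)$.** The braces are
$$\begin{gathered}Y_1=\{P,A_{12},A_{34}\mid1,2:(1,0,-1);\ 3,4:(1,-1,0)\},\\ Y_2=\{P,A_{13},A_{24}\mid1,3:(1,0,-1);\ 2,4:(1,-1,0)\},\qquad Y_3=\{P,A_{14},A_{23}\mid1,4:(1,0,-1);\ 2,3:(1,-1,0)\},\end{gathered}$$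
and for each $i$ an element $h_i$, unique up to sign, on the blocks $A_{ij},A_{ik},A_{il}$ with entries $1,-1$ at each of $j,k,l$. The element $q^{(2)}_{ij;kl}\cdot A_{kl}$ is
$$\{A_{ik},A_{jk},A_{kl}\mid l:(1,-1,0),i:(0,1,-1),j:(1,0,-1)\}+\{A_{il},A_{jl},A_{kl}\mid k:(1,-1,0),i:(0,1,-1),j:(1,0,-1)\},$$
that is, $\pm h_k\pm h_l\equiv0$. So $L=\{Y_1,Y_2,Y_3,h_1\}$ suffices.

For independence, put the diagonal and all $\sigma_{ij}$ except $\sigma_{12},\sigma_{34}$ equal to $0$. Then all $a_{13|\cdot},a_{14|\cdot}$ vanish (there is no path joining the indices), so $Y_2,Y_3,h_1\mapsto0$. In $Y_1$ only the terms with $I=1234,12,34,\emptyset$ in $P$ survive, all with sign $+$. Here $p_{1234}=\mu_1^2$, $p_{12}=-\sigma_{12}^2$, $p_{34}=-\sigma_{34}^2$, $a_{12|34}=-\sigma_{12}\sigma_{34}^2$, $a_{34|12}=-\sigma_{34}\sigma_{12}^2$. The terms are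
$$p_{1234}a_{12}a_{34},\quad p_{12}a_{12|34}a_{34},\quad p_{34}a_{12}a_{34|12},\quad p\,a_{12|34}a_{34|12},$$
each equal to $\mu_1^3$. So $Y_1\mapsto4\mu_1^3$. By symmetry, keeping only $\sigma_{13},\sigma_{24}$ isolates $Y_2$, and keeping only $\sigma_{14},\sigma_{23}$ isolates $Y_3$. It remains to see that $h_1$ has nonzero image. Take
$$h_1=\{A_{12},A_{13},A_{14}\mid2:(0,1,-1),\ 3:(-1,0,1),\ 4:(1,-1,0)\}$$
and put $\sigma_{14}=\sigma_{23}=0$, with zero diagonal. Then $a_{14}=a_{12|4}=a_{12|3}=a_{13|4}=0$. Of the eight terms, three contain $a_{12|4}$ or $a_{14}$, two contain $a_{12|3}$, one contains $a_{13|4}$, and the survivors are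
$$a_{12|34}\,a_{13}\,a_{14|2}-a_{12}\,a_{13|24}\,a_{14|3}\mapsto\mu_1\mu_2(\mu_1-\mu_2)+\mu_1\mu_2(\mu_1-\mu_2)=2\mu_1\mu_2(\mu_1-\mu_2)\ne0,$$
since $a_{12|34}=\sigma_{34}(\mu_2-\mu_1)$, $a_{14|2}=-\sigma_{12}\sigma_{24}$, $a_{13|24}=\sigma_{24}(\mu_1-\mu_2)$, $a_{14|3}=-\sigma_{13}\sigma_{34}$. (The terms, listed by the blocks that receive sites $2,3,4$, are: $(13,14,12)$, $(13,14,13)$, $(13,12,12)$, $(13,12,13)$, $(14,14,12)$, $(14,14,13)$, $(14,12,12)$, $(14,12,13)$. The second has sign $-$ and survives, and the seventh has sign $+$ and survives.)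

**Multidegree $(1,1,2,2)$.** Here $z_1=z_2=1$ and $z_3,z_4\in\{0,2\}$. The braces are
$$\begin{gathered}w(y,y')=\{P,P,A_{12}\mid3:y,4:y'\},\qquad u_3(y)=\{P,A_{13},A_{23}\mid4:y\},\qquad u_4(y)=\{P,A_{14},A_{24}\mid3:y\},\\ C=a_{12}a_{34}^2,\qquad D=a_{13}a_{24}a_{34},\qquad D'=a_{14}a_{23}a_{34}.\end{gathered}$$
Put $s=(1,1,-2)$, $a=(1,-1,0)$. Swapping the two copies of $P$ fixes $s$ and negates $a$, so $w(s,a)=w(a,s)=0$, and the $w$'s are spanned by $w(s,s),w(a,a)$.

- $q^{(1)}_{23;4}\cdot A_{13}$: $\{A_{23},P,A_{13}\mid4:(1,-1,0)\}+a_{24}a_{34}a_{13}=u_3(-1,0,1)+D\equiv0$. Exchanging $1,2$: $u_3(-1,1,0)+D'\equiv0$. These $y$ span, so all $u_3$ lie in $Q+\langle D,D'\rangle$. Exchanging $3,4$, so do all $u_4$.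
- $q^{(3)}_{34}\cdot A_{12}$: $\tfrac12w(a,a)+C\equiv0$.
- $q^{(1)}_{12;3}\cdot P$: $\{A_{12},P,P\mid3:(1,-1,0),4:(1,1,-2)\}+\{A_{13},A_{23},P\mid4:(1,1,-2)\}\equiv0$. The first term is $w((-1,0,1),(1,-2,1))$. Since $(-1,0,1)=-\frac12s-\frac12a$ and $(1,-2,1)=-\frac12s+\frac32a$, it equals $\frac14w(s,s)-\frac34w(a,a)$. The second term is $u_3(-2,1,1)$. So $w(s,s)\in Q+\langle C,D,D'\rangle$.

Thus $L=\{C,D,D'\}$, with independent images $\sigma_{34}\mu_1,\sigma_{34}\mu_2,\sigma_{34}\mu_3$.

**Multidegree $(1,3,2,2)$.** Keep $s=(1,1,-2)$, $a=(1,-1,0)$. For $z_2=1$ the braces are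
$$\begin{gathered}w(y,y')=\{P,P,A_{12}\mid2:(1,-1,0),3:y,4:y'\},\qquad u_3(y)=\{P,A_{13},A_{23}\mid2:(1,-1,0),4:y\},\\ D=\{A_{13},A_{24},A_{34}\mid2:(1,0,-1)\},\qquad D'=\{A_{14},A_{23},A_{34}\mid2:(1,0,-1)\},\end{gathered}$$
and $u_4$, obtained from $u_3$ by exchanging $3,4$. The brace $\{A_{12},A_{34},A_{34}\mid2:(0,1,-1)\}$ is $0$, since swapping the equal blocks changes its sign. For the same reason the $w$'s are spanned by $w(a,s),w(s,a)$. For $z_2=3$, three zero sets contain site $2$, and we get $g_3(y)=\{A_{12},A_{23},A_{23}\mid4:y\}$ and $g_4(y)=\{A_{12},A_{24},A_{24}\mid3:y\}$. Only the part of $y$ symmetric in the last two coordinates matters, so each is one-dimensional.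

- $q^{(2)}_{13;24}\cdot A_{23}$: $\{A_{12},A_{23},A_{23}\mid4:(1,-1,0)\}+\{A_{14},A_{34},A_{23}\mid2:(1,-1,0)\}=g_3(1,-1,0)+D'\equiv0$. Since $g_3(1,-1,0)=g_3(1,-\frac12,-\frac12)$ spans the $g_3$'s, $g_3\in Q+\langle D'\rangle$. Exchanging $3,4$: $g_4\in Q+\langle D\rangle$.
- $q^{(1)}_{23;4}\cdot A_{13}$: $\{A_{23},P,A_{13}\mid4:(1,-1,0),2:(0,1,-1)\}+\{A_{24},A_{34},A_{13}\mid2:(0,1,-1)\}=u_3(-1,0,1)-D\equiv0$.
- $q^{(1)}_{13;2}\cdot A_{23}$: $\{A_{13},P,A_{23}\mid2:(1,-1,0),4:(1,1,-2)\}+\{A_{12},A_{23},A_{23}\mid4:(1,1,-2)\}=-u_3(1,1,-2)+g_3(1,1,-2)\equiv0$. The vectors $(-1,0,1)$ and $(1,1,-2)$ span, so all $u_3$, and likewise all $u_4$, lie in $Q+\langle D,D'\rangle$.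
- $q^{(3)}_{23}\cdot A_{12}$: $\frac12w(a,s)+\{A_{23},A_{23},A_{12}\mid4:(1,1,-2)\}\equiv0$, so $w(a,s)$ is congruent to a multiple of $g_3$. In the same way, $q^{(3)}_{24}\cdot A_{12}$ makes $w(s,a)$ congruent to a multiple of $g_4$.

Thus $L=\{D,D'\}$. The images are $-\sigma_{12}\sigma_{23}\sigma_{24}\sigma_{34}+\sigma_{13}\sigma_{24}\sigma_{23}\sigma_{24}=\sigma_{23}\sigma_{24}(\mu_2-\mu_1)$ and, exchanging $3,4$, $\sigma_{23}\sigma_{24}(\mu_3-\mu_1)$. These are independent.

**Multidegree $(3,3,2,2)$.** The possible $(z_1,z_2,z_3,z_4)$ are $(1,1,0,0)$; $(1,1,2,0)$ and $(1,1,0,2)$; $(1,1,2,2)$; one of $z_1,z_2$ equal to $3$, the other $1$, and one of $z_3,z_4$ equal to $2$, the other $0$; and $(3,3,0,0)$. (If $z_1=3$, three zero sets contain site $1$, so the sum is $6$.) The braces are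
$$\begin{gathered}w(y,y')=\{P,P,A_{12}\mid1,2:(1,-1,0),3:y,4:y'\},\qquad u_3(y)=\{P,A_{13},A_{23}\mid1:(1,0,-1),2:(1,-1,0),4:y\},\\ C=\{A_{12},A_{34},A_{34}\mid1,2:(0,1,-1)\},\\ D=\{A_{13},A_{24},A_{34}\mid1:(0,1,-1),2:(1,0,-1)\},\qquad D'=\{A_{14},A_{23},A_{34}\mid1:(0,1,-1),2:(1,0,-1)\},\\ g_{13}(y)=\{A_{12},A_{13},A_{13}\mid2:(0,1,-1),4:y\},\qquad K(y,y')=\{A_{12},A_{12},A_{12}\mid3:y,4:y'\},\end{gathered}$$
with $u_4$ obtained from $u_3$ by exchanging $3,4$, and $g_{14},g_{23},g_{24}$ obtained from $g_{13}$ by exchanging $3,4$; $1,2$; or both. With $s,a$ as before, the swap of the two copies of $P$ now gives sign $+$ at sites $1,2$ together, so the $w$'s are spanned by $w(s,s),w(a,a)$. In $g_{13}(y)$ only the part of $y$ antisymmetric in the last two coordinates matters, so it is one-dimensional; likewise for the other $g$'s. $K$ is bilinear and invariant under simultaneous permutation of coordinates. The space of sum-zero vectors is the standard representation $\mathrm{std}$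 of $S_3$, and $\mathrm{std}\otimes\mathrm{std}$ has a one-dimensional space of $S_3$-coinvariants, given by the dot product. So $K(y,y')=(y\cdot y')\kappa$ for a fixed $\kappa$.

- $q^{(2)}_{23;14}\cdot A_{13}$: $\{A_{12},A_{13},A_{13}\mid4:(1,-1,0),2:(0,1,-1)\}+\{A_{24},A_{34},A_{13}\mid1:(1,-1,0),2:(0,1,-1)\}=g_{13}(1,-1,0)-D\equiv0$. The antisymmetric part of $(1,-1,0)$ in the last two coordinates is $(0,-\frac12,\frac12)\neq0$, so $g_{13}\in Q+\langle D\rangle$. Exchanging $1,2$, and also exchanging $3,4$, carries $D$ to $D'$. So $g_{24}\in Q+\langle D\rangle$ and $g_{14},g_{23}\in Q+\langle D'\rangle$.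
- $q^{(1)}_{23;1}\cdot A_{13}$: $\{A_{23},P,A_{13}\mid1:(1,-1,0),2:(0,1,-1),4:(1,1,-2)\}+\{A_{12},A_{13},A_{13}\mid2:(0,1,-1),4:(1,1,-2)\}=-u_3(1,-2,1)+g_{13}(1,1,-2)\equiv0$.
- $q^{(1)}_{13;2}\cdot A_{23}$: $\{A_{13},P,A_{23}\mid2:(1,-1,0),1:(0,1,-1),4:(1,1,-2)\}+\{A_{12},A_{23},A_{23}\mid1:(0,1,-1),4:(1,1,-2)\}=-u_3(1,1,-2)+g_{23}(1,1,-2)\equiv0$. The vectors $(1,-2,1),(1,1,-2)$ span, so all $u_3$, and likewise all $u_4$, lie in $Q+\langle D,D'\rangle$.
- $q^{(3)}_{12}\cdot A_{12}$: $\frac12w(s,s)+K(s,s)=\frac12w(s,s)+6\kappa\equiv0$.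
- $q^{(5)}\cdot A_{12}$: $w(a,a)+2K(a,a)+2\{A_{13},A_{13},A_{12}\mid2,4:(1,-1,0)\}+2\{A_{14},A_{14},A_{12}\mid2,3:(1,-1,0)\}\equiv0$, so $w(a,a)\in Q+\langle\kappa,g_{13},g_{14}\rangle$.
- $q^{(4)}_{12;34}\cdot A_{12}$: $K(a,a)-\{A_{34},A_{34},A_{12}\mid1,2:(1,-1,0)\}=2\kappa-C\equiv0$.

So everything lies in $Q+\langle C,D,D'\rangle$, and $L=\{C,D,D'\}$. For the images, $C=a_{12}[A_{34},A_{34}]_{12}\mapsto-2\sigma_{12}(\mu_1-\mu_2)(\mu_1-\mu_3)$. The four terms of $D$ are
$$a_{13|2}a_{24|1}a_{34}-a_{13|2}a_{24}a_{34|1}-a_{13}a_{24|1}a_{34|2}+a_{13}a_{24}a_{34|12},$$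
with image $\sigma_{12}\big[\mu_1\mu_3-\mu_2\mu_3-\mu_2\mu_3+\mu_2(\mu_2+\mu_3-\mu_1)\big]=\sigma_{12}(\mu_2-\mu_1)(\mu_2-\mu_3)$. Exchanging $3,4$, $D'\mapsto\sigma_{12}(\mu_3-\mu_1)(\mu_3-\mu_2)$. The squares $\mu_i^2$ separate the three images.

**Multidegree $(2,2,2,2)$.** All $z_k\in\{0,2\}$. The braces are $\{P,P,P\mid1:y^1,\dots,4:y^4\}$;
$$r_{ij}(y,y')=\{P,A_{ij},A_{ij}\mid k:y,l:y'\};\qquad t_l(y)=\{A_{ij},A_{jk},A_{ik}\mid l:y\}.$$
The first kind is multilinear and invariant under simultaneous permutations, so it spans a space of dimension at most that of the $S_3$-coinvariants of $\mathrm{std}^{\otimes4}$. The character of $\mathrm{std}$ is $2,0,-1$ on the identity, the three transpositions, the two $3$-cycles, so this dimension is $(16+0+2)/6=3$. Put now $s=(-2,1,1)$, $a=(0,1,-1)$. By swapping the two copies of $A_{ij}$, the $r_{ij}$ are spanned by $r_{ij}(s,s),r_{ij}(a,a)$. For each $l$ the $t_l$ span a space of dimension at most two. Let $y_{ij}$ be the vector with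 $-2$ on $A_{ij}$ and $1$ on the other two blocks.

- $q^{(1)}_{ij;k}\cdot A_{ij}$: $\{A_{ij},P,A_{ij}\mid k:(1,-1,0),l:(1,1,-2)\}+\{A_{ik},A_{jk},A_{ij}\mid l:(1,1,-2)\}\equiv0$. In the order $(P,A_{ij},A_{ij})$ the first term has $k:(-1,1,0)=\frac12s+\frac12a$ and $l:(1,1,-2)=-\frac12s+\frac32a$. So
$$-\tfrac14r_{ij}(s,s)+\tfrac34r_{ij}(a,a)+t_l(y_{ij})\equiv0. \tag{12}$$
The same with $k,l$ exchanged has the same first two terms, so $t_l(y_{ij})\equiv t_k(y_{ij})$.
- $q^{(2)}_{ij;kl}\cdot A_{ij}$: $\{A_{ik},A_{jk},A_{ij}\mid l:(1,-1,0)\}+\{A_{il},A_{jl},A_{ij}\mid k:(1,-1,0)\}\equiv0$. So for $y$ equal to $1,-1$ on the two blocks other than $A_{ij}$ and $0$ on $A_{ij}$, $t_l(y)$ is congruent to an element $t_k(\cdot)$. Together with $y_{ij}$ this $y$ spans the sum-zero vectors. Hence every $t_l(\cdot)$ is congruent to some $t_k(\cdot)$, for any $k\neq l$, and all $t_l(\cdot)$ lie in $Q+t_4(\cdot)$.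
- $q^{(3)}_{ij}\cdot P$: $\frac12\{P,P,P\mid i,j:(1,-1,0);\ k,l:(1,1,-2)\}+\{A_{ij},A_{ij},P\mid k,l:(1,1,-2)\}\equiv0$, and the second term is $r_{ij}(s,s)$. So $r_{ij}(s,s)$ is congruent to an element of the first kind.

By (12), $r_{ij}(a,a)$ lies in the span of $Q$, the elements of the first kind, and $t_4(\cdot)$. So $\dim H(m)/Q(m)\le3+2=5$. On the other hand the image of $H(m)$ has dimension at least $5$. First, since $a_{12|4}a_{13}a_{23}\mapsto-\sigma_{14}\sigma_{24}\sigma_{13}\sigma_{23}=-\mu_2\mu_3$ and similarly for the other blocks, $t_4(y)$, with coordinates of $y$ named after the blocks, maps to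
$$-(y_{12}\,\mu_2\mu_3+y_{13}\,\mu_1\mu_3+y_{23}\,\mu_1\mu_2),\qquad y_{12}+y_{13}+y_{23}=0 ,$$
which gives dimension $2$. Second, $r_{12}(a,a)=p\,[A_{12},A_{12}]_{34}$, $r_{13}(a,a)$, $r_{14}(a,a)$ map by (9) to $-2(\mu_i-\mu_j)(\mu_i-\mu_k)$ for $i=1,2,3$, and these are independent of each other and of the $t_4$'s because of $\mu_1^2,\mu_2^2,\mu_3^2$. Since $Q(m)\subseteq J(m)$ and $\dim H(m)/J(m)\ge5\ge\dim H(m)/Q(m)$, we get $J(m)=Q(m)$.

In all nine multidegrees $J(m)=Q(m)$, so $J_3=Q_3$ for $n=4$. By Step 3 of Section 7, the ideal of relations for $n=4$ is generated by quadrics. Together with the cases $n=2,3$ in Section 6 and with Theorem 1 for $n\ge5$, this proves Theorem 2. $\blacksquare$
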